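\title{Maximal word length in the semigroup of singular transformations generated by a tournament}

\begin{abstract}
For distinct $a,b\in\{1,\dots,n\}$, the arc $(a\to b)$ is the transformation that sends $a$ to $b$ and fixes every other point. The arcs of a strong tournament generate the semigroup of all singular transformations. We prove that, for every strong tournament on $n\ge3$ vertices, every singular transformation is a product of at most $(n^2+3n-6)/2$ of its arcs, and that this bound is attained. We also determine the tournaments, the transformations and the generating digraphs for which equality holds. The proof translates words into moves of labeled tokens into holes and removes one well-chosen vertex at a time, at a cost of at most $m+1$ moves when $m$ vertices remain.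
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $n\ge3$ and $[n]=\{1,\dots,n\}$, and let $\mathrm{Sing}_n$ be the semigroup of singular, that is non-bijective, maps $[n]\to[n]$. Maps act on the right and are composed from left to right: $v(\beta\gamma)=(v\beta)\gamma$. The \emph{rank} of a map is the size of its image, and its \emph{kernel classes} are the nonempty preimages of points.

For distinct $a,b\in[n]$, the \emph{arc} $(a\to b)$ is the map that sends $a$ to $b$ and fixes every other point. An idempotent map fixes its image pointwise, so the arcs are exactly the idempotents of rank $n-1$. We regard a digraph $D$ on $[n]$ as a set of arcs, hence as a subset of $\mathrm{Sing}_n$, and write $\langle D\rangle$ for the semigroup it generates. A \emph{tournament} on $[n]$ is a digraph that contains exactly one of $(a\to b)$ and $(b\to a)$ for each pair of distinct points $a,b$. A digraph is \emph{strong} if it has a directed path from every vertex to every other vertex. Howie's theorem states that $\langle D\rangle=\mathrm{Sing}_n$ if and only if $D$ contains a strong tournament on $[n]$. So the strong tournaments are exactly the minimal sets of arcs that generate $\mathrm{Sing}_n$.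

How efficiently does such a set generate? For $\beta\in\langle D\rangle$ let $\ell(D,\beta)$ be the least length of a word in the arcs of $D$ whose product is $\beta$, and put
\[
\ell(D)=\max_{\beta\in\langle D\rangle}\ell(D,\beta),\qquad
\ell_{\max}(n)=\max\{\ell(D): D\text{ a strong tournament on }[n]\}.
\]
The number $\ell(D)$ depends only on the isomorphism type of $D$, since relabeling the vertices conjugates all arcs and all products by the same permutation. Cameron, Castillo-Ramirez, Gadouleau and Mitchell showed that
\[
\tfrac14n^2-2\le\ell_{\max}(n)\le 6n^2-15n+1\qquad(n\ge3).
\]

Which tournament and which map should be the worst? While a word for $\beta$ is read, each point $v$ travels along a directed walk in $D$ from $v$ to $v\beta$, so long words are forced where distances are long. Let $\pi_n$ be the tournament on $[n]$ with arc set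
\[
\{(i\to i+1):1\le i\le n-1\}\ \cup\ \{(j\to i):1\le i,\ i+2\le j\le n\}.
\]
The arcs of the path $1\to2\to\dots\to n$ point forward and all other arcs point backward. Since $(n\to1)$ is an arc, $\pi_n$ is strong. One can advance in $\pi_n$ only one step at a time, so the distance from $1$ to $n$ is $n-1$, the largest possible value; up to isomorphism, no other tournament has two vertices this far apart (Lemma~\ref{lem:far}). As for the map, points that must not be identified block each other's way, and there is least room when the rank is $n-1$. Among maps of this rank, one that reverses the order of the points along the path forces every pair to pass each other. This leads to the map $\alpha\in\mathrm{Sing}_n$ with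
\[
i\alpha=n+1-i\quad(1\le i\le n-1),\qquad n\alpha=n .
\]
The problem of proving or disproving that $\ell_{\max}(n)=\ell(\pi_n,\alpha)=(n^2+3n-6)/2$ is posed in \cite{source}. We prove it. Throughout,
\[
N=\frac{n^2+3n-6}{2}.
\]

\begin{theorem}\label{thm:main}
For every $n\ge3$, $\ \ell_{\max}(n)=\ell(\pi_n,\alpha)=N$.
\end{theorem}

The proof is tight enough to give all cases of equality. For $1\le b\le n-2$ define $\alpha_b\in\mathrm{Sing}_n$ by $i\alpha_b=n+1-i$ for $1\le i\le n-1$ and $n\alpha_b=n+1-b$. Thus $\alpha_b$ identifies $n$ with $b$, and $\alpha=\alpha_1$.

\begin{theorem}\label{thm:equality}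
Let $n\ge3$.
\begin{enumerate}
\item[(1)] If $D$ is a strong tournament on $[n]$, then $\ell(D)=N$ if and only if $D\cong\pi_n$.
\item[(2)] If $n\ge4$, the maps $\beta$ with $\ell(\pi_n,\beta)=N$ are exactly the $n-2$ maps $\alpha_b$ with $1\le b\le n-2$. If $n=3$, they are exactly $(1\to3)$, $(2\to1)$ and $(3\to2)$.
\item[(3)] If $D$ is any digraph on $[n]$ with $\langle D\rangle=\mathrm{Sing}_n$, then $\ell(D)\le N$. Equality holds if and only if, up to isomorphism, $D=\pi_n\cup B$ with $B\subseteq\{(i+1\to i):1\le i\le n-1\}$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:tokens} turns words into moves of tokens, and Section~\ref{sec:small} works out $n=3$ and $n=4$, where the whole method is already visible. The lower bound (Section~\ref{sec:lower}) is a count of the moves that a reversal needs on $\pi_n$. The upper bound is an induction on the number of vertices: Section~\ref{sec:good} finds the vertex to remove, and Section~\ref{sec:upper} bounds the cost of removing it. Section~\ref{sec:equality} proves Theorem~\ref{thm:equality}.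

\section{Tokens and holes}\label{sec:tokens}

For a digraph $D$ we write $u\to w$ if $(u\to w)\in D$. The out- and in-neighborhoods of $v$ are $N^+(v)=\{w:v\to w\}$ and $N^-(v)=\{u:u\to v\}$, and $d(u,w)$ is the least length of a directed path from $u$ to $w$. All paths are directed. We write $D[X]$ for the subdigraph induced on a vertex set $X$, and $D-v$ for the subdigraph obtained by deleting the vertex $v$.

A \emph{configuration} on $D$ places distinct labeled \emph{tokens} on distinct vertices. The unoccupied vertices are \emph{holes}. A \emph{move} along an arc $u\to w$ is allowed if $u$ is occupied and $w$ is a hole; it takes the token at $u$ to $w$, so that $u$ becomes a hole. For configurations $c,c'$ with the same tokens, $\rho_D(c,c')$ is the least number of moves that lead from $c$ to $c'$ (infinite if there is no such sequence). If $D$ has $m$ vertices and $1\le k\le m-1$, then $M_k(D)$ is the maximum of $\rho_D(c,c')$ over all pairs of configurations with the same tokens and exactly $k$ holes.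

One sequence of moves occurs constantly. Let $p_0\to p_1\to\dots\to p_t$ be a path such that $p_t$ is a hole and $p_0,\dots,p_{t-1}$ are occupied; the second condition is automatic when there is only one hole. The $t$ moves along $p_{t-1}\to p_t,\ \dots,\ p_0\to p_1$, in this order, make $p_0$ a hole, take the token at $p_i$ to $p_{i+1}$ for each $i<t$, and leave all other tokens in place. We say that we \emph{bring the hole to $p_0$ along the path}. Note that the hole travels against the arcs.

A map $\gamma\in\mathrm{Sing}_n$ determines a configuration $c_\gamma$ on $[n]$: the tokens are the kernel classes of $\gamma$, and the class $K$ sits at its image $K\gamma$. The holes are the points outside the image, and $c_\gamma$ determines $\gamma$. Multiplying $\gamma$ on the right by an arc $(u\to w)$ has one of three effects: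
\begin{itemize}
\item if $u$ is a hole of $c_\gamma$, then $\gamma(u\to w)=\gamma$;
\item if $u$ is occupied and $w$ is a hole, then $c_{\gamma(u\to w)}$ arises from $c_\gamma$ by the move along $u\to w$;
\item if $u$ and $w$ are both occupied, then two kernel classes merge and the rank drops by one.
\end{itemize}
For an upper bound on $\ell(D,\beta)$ we are free to do all the merging first. This uses R\'edei's theorem: every tournament has a Hamiltonian path, that is, a path through all its vertices.

\begin{lemma}\label{lem:upper-word}
Let $D$ be a tournament on $[n]$ and let $\beta\in\mathrm{Sing}_n$ have rank $n-k$. If $M_k(D)$ is finite, then $\beta\in\langle D\rangle$ and $\ell(D,\beta)\le k+M_k(D)$.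
\end{lemma}

\begin{proof}
Let $K$ be a kernel class of $\beta$ and let $y_1\to\dots\to y_s$ be a Hamiltonian path of the tournament $D[K]$. The product $(y_1\to y_2)(y_2\to y_3)\cdots(y_{s-1}\to y_s)$ of $|K|-1$ arcs maps $K$ to $y_s$ and fixes every point outside $K$. Doing this for all $n-k$ classes uses $n-(n-k)=k$ arcs and gives a map $\gamma$ with the same kernel classes as $\beta$. At most $M_k(D)$ moves lead from $c_\gamma$ to $c_\beta$, and each move is multiplication by one arc.
\end{proof}

In rank $n-1$ there is no freedom, and the translation is exact.

\begin{lemma}\label{lem:exact-word}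
Let $D$ be a digraph on $[n]$ and let $\beta\in\langle D\rangle$ have rank $n-1$, with non-singleton kernel class $\{a,b\}$. Suppose that $(a\to b)$ is the only arc of $D$ between $a$ and $b$. Then
\[
\ell(D,\beta)=1+\rho_D\bigl(c_{(a\to b)},c_\beta\bigr).
\]
\end{lemma}

\begin{proof}
Take a shortest word for $\beta$. The two points identified by its first arc are identified by $\beta$, so they are $a$ and $b$, and the first arc is $(a\to b)$. No later arc lowers the rank, and no later arc has a hole as its tail, since such an arc could be deleted. So every later arc is a move, which gives the inequality $\ge$. Conversely, $(a\to b)$ followed by the arcs of a shortest sequence of moves from $c_{(a\to b)}$ to $c_\beta$ is a word for $\beta$.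
\end{proof}

The hypothesis on $\{a,b\}$ holds for every pair in a tournament; it serves only to determine the first arc. In $c_{(a\to b)}$ the hole is $a$, and we name each token after its position: token $i$ sits at $i$ for $i\ne a$, and token $b$ is the class $\{a,b\}$.

\section{Three and four vertices}\label{sec:small}

A strong tournament on three vertices has three arcs and each vertex has an out-neighbor, so it is the cyclic triangle $\pi_3$: $1\to2\to3\to1$.

\begin{lemma}\label{lem:triangle}
On the cyclic triangle, every one-hole configuration has exactly one move, and $\rho(c,c')\le5$ for all one-hole configurations $c,c'$ with the same tokens. Equality holds if and only if the move from $c'$ leads to $c$. Thus $M_1(\pi_3)=5$. Also $M_2(\pi_3)=2$.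
\end{lemma}

\begin{proof}
The hole has a single in-neighbor, which is occupied, so there is exactly one move. Write a configuration as the list of contents of the vertices $1,2,3$, with $\circ$ for the hole. Starting from tokens $x,y$ at $1,2$, the forced moves give
\[
xy\circ,\quad x\circ y,\quad \circ\, xy,\quad yx\circ,\quad y\circ x,\quad \circ\, yx,\quad xy\circ .
\]
All six configurations lie on this directed $6$-cycle, and on such a cycle the vertex at distance $5$ from $c$ is the predecessor of $c$. With two holes there is one token, which moves freely, and the largest distance between vertices is $2$.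
\end{proof}

\begin{corollary}\label{cor:three}
We have $\ell(\pi_3)=6$, and $\ell(\pi_3,\beta)=6$ exactly for $\beta\in\{(1\to3),(2\to1),(3\to2)\}$.
\end{corollary}

\begin{proof}
Maps of rank $1$ have length at most $2+2$ by Lemma~\ref{lem:upper-word}. By Lemmas~\ref{lem:exact-word} and~\ref{lem:triangle}, maps of rank $2$ have length at most $6$, and for each of the three possible first arcs exactly one map has length $6$. The first arc $(3\to1)$ gives the configuration $xy\circ$ with $x=\{1,3\}$ and $y=\{2\}$. Its predecessor $\circ\,yx$ is the configuration of the map $1\mapsto3$, $2\mapsto2$, $3\mapsto3$, which is $(1\to3)$. The rotation $1\mapsto2\mapsto3\mapsto1$ of the triangle gives the other two maps.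
\end{proof}

For $n=3$ we have $N=6$ and $\alpha=(1\to3)$: reversing a single arc of the triangle takes six arcs.

\begin{example}\label{ex:four}
The tournament $\pi_4$ has arcs $1\to2\to3\to4$, $3\to1$, $4\to1$, $4\to2$. We show that $M_1(\pi_4)\le10$. Deleting the vertex $1$ leaves the triangle $2\to3\to4\to2$, on which five moves reach any one-hole configuration. So it suffices to put the correct token on vertex $1$ and leave it there.

Any token $x$ can be brought to $1$ in at most four moves. Let $x$ be at $u\ne1$ and let $h$ be the hole. If $h\ge2$, bring the hole to $1$ along $1\to\dots\to h$ in $h-1\le3$ moves. Now $x$ is at $u+1$ if $u<h$ and at $u$ if $u>h$, hence at $3$ or $4$, and one more move takes it to $1$. If $h=1$ and $u\ge3$, one move suffices. If $h=1$ and $u=2$, the moves along $3\to1$, $2\to3$, $1\to2$, $3\to1$ turn the two tokens at $2$ and $3$ around the triangle $1\to2\to3\to1$ and put $x$ at~$1$.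

If the target configuration has a token at $1$, we place it and finish in the triangle, in at most $4+5$ moves. If the target has its hole at $1$, we aim instead for the configuration in which the token destined for $2$ waits at $1$, and we end with the move along $1\to2$. This takes at most $4+5+1=10$ moves. For the reversal of three tokens the procedure runs as follows:
\[
\begin{array}{ll}
123\circ,\ \ 12\circ3,\ \ 1\circ23,\ \ \circ123,\ \ 312\circ & \text{(4 moves: token $3$ reaches vertex $1$),}\\
31\circ2,\ \ 3\circ12,\ \ 321\circ,\ \ 32\circ1,\ \ 3\circ21 & \text{(5 moves in the triangle),}\\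
\circ321 & \text{(1 move along $1\to2$).}
\end{array}
\]
Preceded by the arc $(4\to1)$, these moves spell a word of length $11=N$ for $\alpha$. The next section shows that no shorter word exists.
\end{example}

In the general step, on $m$ vertices, placing a token will cost at most $m$ moves and the final move one more. This suggests the function $f$ with $f(3)=5$ and $f(m)=f(m-1)+m+1$, namely
\begin{equation}\label{eq:f}
f(m)=\frac{m^2+3m-8}{2}=\binom{m-1}{2}+2(m-2)+(m-1).
\end{equation}
Then $N=f(n)+1$, the extra $1$ being the first arc of the word.

\section{The cost of a reversal on $\pi_n$}\label{sec:lower}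

We prove the lower bound for the larger class of digraphs in Theorem~\ref{thm:equality}(3). They contain $\pi_n$, so they generate $\mathrm{Sing}_n$.

\begin{proposition}\label{prop:lower}
Let $D=\pi_n\cup B$ with $B\subseteq\{(i+1\to i):1\le i\le n-1\}$, and let $1\le b\le n-2$. Then $\ell(D,\alpha_b)\ge N$.
\end{proposition}

\begin{proof}
The non-singleton kernel class of $\alpha_b$ is $\{b,n\}$. Since $b\le n-2$, the only arc of $D$ between $b$ and $n$ is $(n\to b)$. By Lemma~\ref{lem:exact-word} we must show that at least $f(n)$ moves are needed to pass from the configuration with token $i$ at $i$ for $1\le i\le n-1$ and hole $n$ to the configuration with token $i$ at $n+1-i$ and hole $1$.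

Read the tokens in increasing order of position. When the hole is $h$, a move is of one of two kinds. A \emph{slide} uses the arc $h-1\to h$; it lowers the hole by $1$ and does not change the order of the tokens. A \emph{jump} uses an arc $j\to h$ with $j>h$; the token at $j$ passes the $k=j-h-1\ge0$ tokens between $h$ and $j$, and the hole rises by $k+1$. The jump changes the relative order of exactly $k$ pairs of tokens, each containing the token that jumps.

Consider a sequence of $\delta$ slides and $J$ jumps, passing $k_1,\dots,k_J$ tokens, that leads from the first configuration to the second. The hole goes from $n$ to $1$, so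
\[
\delta-\sum_{r=1}^J(k_r+1)=n-1 .
\]
Every pair among the $n-1$ tokens changes its relative order, so $\sum_rk_r\ge\binom{n-1}2$. Two tokens that never jump keep their relative order, so at most one token never jumps, and $J\ge n-2$. The number of moves is therefore
\[
\delta+J=(n-1)+\sum_rk_r+2J\ \ge\ (n-1)+\binom{n-1}2+2(n-2)=f(n)
\]
by \eqref{eq:f}.
\end{proof}

An arc of $B$ gives a jump with $k=0$, which costs a move, raises the hole and reverses no pair; this is why $B$ does not affect the count. The count does use that every forward arc of $D$ has the form $h-1\to h$, and Section~\ref{sec:digraphs} shows that the bound fails as soon as a longer forward arc is present.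

\begin{remark}
The distances alone do not explain the bound. In $\pi_n$ a token $i\le n/2$ must travel the distance $n+1-2i$, these numbers add up to $\lfloor n^2/4\rfloor$, and every other token is within distance $2$ of its destination. The true cost, about $n^2/2$, is twice as large: each reversed pair raises the hole by one step, which a slide must undo.
\end{remark}

\section{Good vertices}\label{sec:good}

To repeat the argument of Example~\ref{ex:four} in an arbitrary strong tournament $D$ we need a vertex $v$ with two properties. The tournament $D-v$ must be strong, so that induction applies. And tokens must reach $v$ cheaply. Each step of a token requires a hole in front of it, and fetching the hole can cost a number of moves comparable to the number of vertices. Our budget allows only one such trip, so the token should be very close to $v$, wherever it starts.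

\begin{definition}
A vertex $v$ of a tournament $T$ is \emph{accessible} in $T$ if $d(u,v)\le2$ for all vertices $u$. A vertex $v$ of a strong tournament $D$ is \emph{removable} if $D-v$ is strong, and \emph{good} if it is both removable and accessible in $D$.
\end{definition}

\begin{lemma}\label{lem:accessible}
Every tournament $T$ has an accessible vertex.
\end{lemma}

\begin{proof}
Let $v$ have maximum in-degree. Vertices in $N^-(v)$ are at distance $1$ from $v$. Let $u\in N^+(v)$ and suppose that $u$ has no out-neighbor in $N^-(v)$. Then every vertex of $N^-(v)$ has an arc to $u$, and so does $v$. Hence $u$ has larger in-degree than $v$, a contradiction.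
\end{proof}

\begin{example}\label{ex:good}
Neither property implies the other. Let $m\ge4$. In $\pi_m$ the vertex $1$ is good: $\pi_m-1\cong\pi_{m-1}$ is strong, $j\to1$ for $j\ge3$, and $2\to3\to1$. The vertex $m$ is removable but not accessible, since $d(1,m)=m-1\ge3$. A vertex $i$ with $1<i<m$ is not removable, since no arc leads from below $i$ to above $i$. In particular the vertex $2$ is not removable, although it has the maximum in-degree $m-2$ and is therefore accessible.
\end{example}

So the vertex from Lemma~\ref{lem:accessible} need not be good, and we need a larger supply of accessible vertices. The non-removable vertices provide one. Recall that the \emph{strong components} of a digraph are the classes of mutually reachable vertices. In a tournament, all arcs between two strong components go the same way, for otherwise the two would be mutually reachable; and the components form no directed cycle. Hence they can be numbered $C_1,\dots,C_r$ so that $C_i$ \emph{dominates} $C_j$ for $i<j$, meaning that all arcs between them go from $C_i$ to $C_j$. We call $C_r$ the \emph{terminal} component; no arc leaves it.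

Let $q$ be a non-removable vertex of a strong tournament $D$, let $C_1,\dots,C_r$ with $r\ge2$ be the strong components of $D-q$ in this order, and put $C(q)=C_r$. Since $D$ is strong, some arc of $D$ enters $C_1$, and it can only come from $q$. Thus
\begin{equation}\label{eq:q}
q\text{ has an out-neighbor in }C_1,\qquad\text{and every arc of $D$ leaving $C_r$ goes to }q .
\end{equation}

\begin{lemma}\label{lem:terminal}
With this notation, a vertex $y\in C(q)$ that is accessible in $D[C(q)]$ is accessible in $D$, and in $D-y$ the vertex $q$ reaches every vertex.
\end{lemma}

\begin{proof}
Let $b\in C_1$ be an out-neighbor of $q$. The sets $C_1,\dots,C_{r-1}$ dominate $y$, we have $q\to b\to y$, and the vertices of $C_r$ are within distance $2$ of $y$ by assumption. In $D-y$ the set $C_1$ is intact, because $y\in C_r$ and $r\ge2$. So $q$ reaches $b$, then all of $C_1$, and $C_1$ dominates all remaining vertices other than $q$.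
\end{proof}

Such a vertex $y$ may again be non-removable, but then its own terminal component tends to lie properly inside $C(q)$. Choosing $q$ with $C(q)$ as small as possible excludes this, unless $C(q)$ is a single vertex.

\begin{proposition}\label{prop:good}
Every strong tournament $D$ on $m\ge4$ vertices has a good vertex.
\end{proposition}

\begin{proof}
If all vertices are removable, Lemma~\ref{lem:accessible} gives a good vertex. Otherwise choose a non-removable vertex $q$ with $|C(q)|$ minimal. Keep the notation above, put $C=C_r$, and let $y\in C$ be accessible in $D[C]$. By Lemma~\ref{lem:terminal}, $y$ is accessible in $D$ and $q$ reaches every vertex of $D-y$.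

\emph{Case 1: $|C|>1$.} We show that $y$ is removable. Suppose not, and let $C'=C(y)$ be the terminal component of $D-y$. No arc of $D-y$ leaves $C'$, and $C'$ is not the whole vertex set of $D-y$; since $q$ reaches every vertex, $q\notin C'$. Suppose that $C'$ contains a vertex of some $C_i$ with $i<r$. This vertex dominates the nonempty set $C\setminus\{y\}$, so $C\setminus\{y\}\subseteq C'$. Since $D[C']$ is strong, it contains a path from $C\setminus\{y\}$ to $C_i$. The path leaves $C$, so it passes through $q$ by \eqref{eq:q}, contrary to $q\notin C'$. Hence $C'\subseteq C\setminus\{y\}$, and $|C(y)|<|C(q)|$ contradicts the choice of $q$.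

\emph{Case 2: $C=\{y\}$ and some vertex of $C_{r-1}$ has an arc to $q$.} In $D-y$ every vertex of $C_{r-1}$ reaches $q$, since $D[C_{r-1}]$ is strong, and $C_1,\dots,C_{r-2}$ dominate $C_{r-1}$. So every vertex of $D-y$ reaches $q$ and is reached from $q$. Hence $D-y$ is strong and $y$ is good.

\emph{Case 3: $C=\{y\}$ and $q$ dominates $C_{r-1}$.} Since $D$ is strong, $y$ has an out-neighbor, and $y\to q$ by \eqref{eq:q}. Let $y'$ be accessible in $D[C_{r-1}]$. Then $y'$ is accessible in $D$: the sets $C_1,\dots,C_{r-2}$ and $\{q\}$ dominate $y'$, and $y\to q\to y'$. Let $R$ be the set of vertices other than $q,y,y'$; it is nonempty because $m\ge4$. In $D-y'$ every vertex of $R$ has an arc to $y$, and $y\to q$, so all vertices reach $q$. Conversely, $q$ dominates $C_{r-1}\setminus\{y'\}$. If $r\ge3$, then $y'\notin C_1$, and $q$ reaches $C_1$ through its out-neighbor there and then $C_2,\dots,C_{r-2}$. So $q$ reaches all of $R$, and through $R$ it reaches $y$. Hence $D-y'$ is strong and $y'$ is good.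
\end{proof}

The hypothesis $m\ge4$ enters only through $R\ne\emptyset$, and it is needed: no vertex of the cyclic triangle is removable.

\section{The upper bound}\label{sec:upper}

\subsection{Placing one token}

Let $v$ be a good vertex and let the token $x$ be at $u$. If $u\to v$, we bring the hole to $v$ and make one move. If $v\to u$, accessibility gives a vertex $z$ with $u\to z\to v$, and $u\to z\to v\to u$ is a triangle. Once $x$ has moved from $u$ to $z$, the hole is at $u$, and a single move along $v\to u$ puts it at $v$. So the second step of $x$ needs no second trip of the hole. What remains is to keep track of whether the one trip displaces $x$, and to save one move in the last case below.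

\begin{lemma}\label{lem:place}
Let $v$ be a good vertex of a strong tournament $D$ on $m\ge4$ vertices. Consider a one-hole configuration with hole $h$ and a token $x$ at $u$, and fix a shortest path $P$ from $v$ to $h$ (the one-vertex path if $h=v$). Then $x$ can be brought to $v$ by
\begin{enumerate}
\item[(a)] $0$ moves, if $u=v$;
\item[(b)] $d(v,h)+1$ moves, if $u\ne v$ and $u$ lies in $N^-(v)$ or on $P$;
\item[(c)] $4$ moves, if $h=v$ and $u\in N^+(v)$;
\item[(d)] at most $m$ moves, if $h\ne v$ and $u\in N^+(v)$ does not lie on $P$.
\end{enumerate}
These cases are exhaustive, and in each the number of moves is at most $m$.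
\end{lemma}

\begin{proof}
If $u\ne v$, then $u\in N^-(v)$ or $u\in N^+(v)$, so the cases are exhaustive. The numbers are at most $m$ because $d(v,h)\le m-1$ and $m\ge4$.

(b) Let $P$ be $v=p_0\to\dots\to p_t=h$. Bring the hole to $v$ along $P$, in $t$ moves. If $u=p_i$, then $1\le i<t$ and $x$ is now at $p_{i+1}$. Since $P$ is a shortest path and $i+1\ge2$, there is no arc from $v$ to $p_{i+1}$, so $p_{i+1}\to v$. If $u$ is not on $P$, then $u\in N^-(v)$ and $x$ has not moved. In both cases $x$ is in $N^-(v)$ and the hole is $v$, so one more move suffices.

(c) Choose $z$ with $u\to z\to v$, and let $y$ be the token at $z$. Move $y$ along $z\to v$, then $x$ along $u\to z$, then $y$ along $v\to u$, then $x$ along $z\to v$. The hole ends at $z$.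

(d) Choose $z$ with $u\to z\to v$. We bring the hole to $z$ without disturbing $x$, that is, inside $D-u$. The arc $z\to v$ followed by $P$ is a walk from $z$ to $h$ in $D-u$, so the distance $s$ from $z$ to $h$ in $D-u$ is finite, and $s\le m-2$. Suppose that $s=m-2$. Then a shortest path $z=q_0\to q_1\to\dots\to q_{m-2}=h$ in $D-u$ contains all vertices of $D-u$, and $z$ has no arc to $q_i$ for $i\ge2$. Since $z\to v$, we get $q_1=v$, and since $u\to z$, we get $N^+(z)=\{v\}$. Then $z$ has no out-neighbor in $D-v$, which is impossible because $D-v$ is strong and has more than one vertex. So $s\le m-3$. Bring the hole to $z$ along a shortest path in $D-u$, and then move along $u\to z$, $v\to u$ and $z\to v$. The first and third of these moves carry $x$; the second is allowed because $u$ is then the only hole. The total is $s+3\le m$.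
\end{proof}

Accessibility of $v$ is used in (c) and (d) to find $z$. Removability is used in (d), where it improves $m+1$ to $m$.

For a one-hole configuration $c$ and a token $x$, let $t(x)$ be the number of moves made in the proof of Lemma~\ref{lem:place}, and let $c_x$ be the resulting placement of the other tokens, a one-hole configuration on $D-v$. The next lemma is the reduction step. We record it in the precise form needed for the cases of equality.

\begin{lemma}\label{lem:step}
Let $v$ be a good vertex of a strong tournament $D$ on $m\ge4$ vertices, and let $c,c'$ be one-hole configurations with the same tokens.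
\begin{enumerate}
\item[(A)] If $v$ is occupied in $c'$, then $\rho_D(c,c')\le m+M_1(D-v)$.
\item[(B)] Suppose that $v$ is the hole of $c'$. Let $w\in N^+(v)$, let $x$ be the token of $c'$ at $w$, and let $c'_w$ be the configuration on $D-v$ with hole $w$ obtained from $c'$ by removing $x$. Then
\[
\rho_D(c,c')\le t(x)+\rho_{D-v}(c_x,c'_w)+1\le m+1+M_1(D-v).
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(A) Bring the token of $c'$ at $v$ to $v$ in at most $m$ moves, and then arrange the other tokens by moves inside $D-v$.

(B) Bring $x$ to $v$ in $t(x)\le m$ moves, pass from $c_x$ to $c'_w$ inside $D-v$, and move $x$ along $v\to w$.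
\end{proof}

\subsection{The induction}

With $k$ holes the word also spends $k$ arcs on merging (Lemma~\ref{lem:upper-word}), so for $k\ge2$ we need a bound on $M_k$ that decreases with $k$.

\begin{proposition}\label{prop:upper}
Let $D$ be a strong tournament on $m\ge3$ vertices. Then $M_1(D)\le f(m)$, and $M_k(D)\le f(m)-k$ for $2\le k\le m-1$.
\end{proposition}

\begin{proof}
We use induction on $m$. For $m=3$, Lemma~\ref{lem:triangle} gives $M_1=5=f(3)$ and $M_2=2\le f(3)-2$. Let $m\ge4$, let $v$ be a good vertex (Proposition~\ref{prop:good}), and let $c,c'$ be configurations with the same tokens and $k$ holes. Recall that $f(m-1)=f(m)-m-1$.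

\emph{One hole.} By Lemma~\ref{lem:step} and induction, $\rho_D(c,c')\le m+1+f(m-1)=f(m)$.

\emph{One token, $k=m-1$.} The token reaches its destination along a shortest path in at most $m-1$ moves, and $m-1\le f(m)-(m-1)$ is equivalent to $m^2-m-4\ge0$.

\emph{$2\le k\le m-2$, and $v$ is occupied in $c'$ by a token $x$.} Fill all holes of $c$ but one with dummy tokens, apply Lemma~\ref{lem:place}, and omit the moves of the dummies. A move of a real token goes to the hole of the filled configuration, where no real token sits, so it remains allowed. Thus $x$ reaches $v$ in at most $m$ moves. The other tokens form a configuration on $D-v$ with $k$ holes, and $2\le k\le(m-1)-1$. The total is at most $m+f(m-1)-k=f(m)-k-1$.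

\emph{$2\le k\le m-2$, and $v$ is a hole of $c'$.} If $v$ is occupied in $c$, take a shortest path from $v$ to a nearest hole. All its vertices but the last are occupied, so we can bring the hole to $v$ along it in at most $m-1$ moves. Now $v$ is empty and we work in $D-v$ with $k-1$ holes. For $k\ge3$ the total is at most $(m-1)+f(m-1)-(k-1)=f(m)-k-1$. For $k=2$ it is at most $(m-1)+f(m-1)=f(m)-2$.
\end{proof}

\begin{corollary}\label{cor:upper}
Let $D$ be a strong tournament on $[n]$ and let $\beta\in\mathrm{Sing}_n$. Then $\beta\in\langle D\rangle$ and $\ell(D,\beta)\le N$. If $\beta$ has rank at most $n-2$, then $\ell(D,\beta)\le N-1$.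
\end{corollary}

\begin{proof}
Let $\beta$ have rank $n-k$, so $1\le k\le n-1$. Lemma~\ref{lem:upper-word} and Proposition~\ref{prop:upper} give $\ell(D,\beta)\le1+f(n)=N$ for $k=1$, and $\ell(D,\beta)\le k+f(n)-k=N-1$ for $k\ge2$.
\end{proof}

The corollary includes one direction of Howie's theorem. The other direction is used only in Section~\ref{sec:digraphs}.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:lower} with $B=\emptyset$ and $b=1$, and by Corollary~\ref{cor:upper},
\[
N\le\ell(\pi_n,\alpha)\le\ell(\pi_n)\le\ell_{\max}(n)\le N.\qedhere
\]
\end{proof}

\section{The cases of equality}\label{sec:equality}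

Let $D$ be a strong tournament on $[n]$. By Corollary~\ref{cor:upper} and Lemma~\ref{lem:exact-word}, $\ell(D,\beta)=N$ holds if and only if $\beta$ has rank $n-1$ and $\rho_D(c_{(a\to b)},c_\beta)=f(n)$, where $(a\to b)$ is the arc of $D$ in the non-singleton kernel class. So we study one-hole configurations $c,c'$ at distance $f(m)$ on a strong tournament $D$ with $m\ge4$ vertices and good vertex $v$. Since $M_1(D-v)\le f(m-1)$, case (A) of Lemma~\ref{lem:step} gives only $m+f(m-1)=f(m)-1$. Hence case (B) applies, and all its inequalities are equalities:
\begin{equation}\label{eq:tight}
\begin{array}{l}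
\text{if }\rho_D(c,c')=f(m)\text{, then $v$ is the hole of $c'$, and for every }w\in N^+(v),\\
\text{with $x$ the token of $c'$ at $w$,}\quad t(x)=m\quad\text{and}\quad\rho_{D-v}(c_x,c'_w)=f(m-1).
\end{array}
\end{equation}

\subsection{The extremal tournament}

\begin{lemma}\label{lem:far}
Let $D$ be a tournament on $m\ge3$ vertices. If $d(v,y)=m-1$ for some vertices $v,y$, then $D\cong\pi_m$.
\end{lemma}

\begin{proof}
A shortest path $y_1\to\dots\to y_m$ from $v$ to $y$ contains all vertices. For $j\ge i+2$ an arc from $y_i$ to $y_j$ would shorten it, so $y_j\to y_i$. Thus $y_i\mapsto i$ is an isomorphism onto $\pi_m$.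
\end{proof}

\begin{lemma}\label{lem:four}
Every strong tournament $D$ on four vertices is isomorphic to $\pi_4$.
\end{lemma}

\begin{proof}
Let $v$ be a good vertex. Then $D-v$ is a cyclic triangle, and $v$ has both an out-neighbor and an in-neighbor in it, so it has exactly one out-neighbor or exactly one in-neighbor. Name the triangle $p\to q\to r\to p$. If $N^+(v)=\{p\}$, the path $v\to p\to q\to r$ has the further arcs $q\to v$, $r\to v$, $r\to p$. If $N^-(v)=\{r\}$, the path $p\to q\to r\to v$ has the further arcs $r\to p$, $v\to p$, $v\to q$. In both cases all arcs off the path point backward, so $D\cong\pi_4$.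
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:equality}(1)]
Theorem~\ref{thm:main} gives $\ell(\pi_n)=N$. For $n=3$ and $n=4$ there is no other strong tournament up to isomorphism. Let $n\ge5$, let $D\not\cong\pi_n$ be a strong tournament on $[n]$, and let $v$ be a good vertex. Suppose that $\ell(D)=N$. Then there are one-hole configurations $c,c'$ with $\rho_D(c,c')=f(n)$. By \eqref{eq:tight}, $v$ is the hole of $c'$, and the set $X$ of tokens that $c'$ places on $N^+(v)$ has $|N^+(v)|$ elements, all with $t(x)=n$. We use the freedom in the choice of $w$ to find $x\in X$ with $t(x)\le n-1$, which is a contradiction.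

By Lemma~\ref{lem:far}, all distances from $v$ are at most $n-2$, so case (b) of Lemma~\ref{lem:place} costs at most $n-1$ moves. Cases (a) and (c) cost at most $4\le n-1$ moves; here $n\ge5$ is used. So it suffices to find $x\in X$ to which case (d) does not apply. Let $h$ be the hole of $c$. If $h=v$, any $x\in X$ will do. Let $h\ne v$. If some $x\in X$ lies outside $N^+(v)$ in $c$, we take it. Otherwise the $|N^+(v)|$ tokens of $X$ occupy all of $N^+(v)$ in $c$. The second vertex of the path $P$ lies in $N^+(v)$, so it carries a token $x\in X$, and case (b) applies to $x$.
\end{proof}

\subsection{The extremal maps}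

On $\pi_m$ we apply \eqref{eq:tight} with the good vertex $v=1$ of Example~\ref{ex:good}. Here $N^+(1)=\{2\}$, so $w=2$ is forced, and the conditions determine both configurations recursively.

\begin{proposition}\label{prop:reverse}
Let $m\ge4$, and let $c,c'$ be one-hole configurations on $\pi_m$ with $\rho(c,c')=f(m)$. Then $c$ has hole $m$, $c'$ has hole $1$, and the order of the tokens by position in $c'$ is the reverse of their order in $c$.
\end{proposition}

\begin{proof}
We use induction on $m$. By \eqref{eq:tight}, $c'$ has hole $1$. Let $x$ be the token of $c'$ at $2$, let $u$ be its position in $c$, and let $h$ be the hole of $c$. Then $t(x)=m$, and $c'_2$, which has hole $2$, is at distance $f(m-1)$ from $c_x$ in $\pi_m-1$. When $m=4$, the tournament $\pi_4-1$ is the triangle $2\to3\to4\to2$, and by Lemma~\ref{lem:triangle} the move from $c'_2$, which is along $4\to2$, leads to $c_x$. In particular,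
\begin{equation}\label{eq:hole4}
\text{if $m=4$, then $c_x$ has hole }4 .
\end{equation}

We go through the cases of Lemma~\ref{lem:place}. Case (a) gives $t(x)=0\ne m$. Case (d) does not occur, because $2$ is the only out-neighbor of $1$ and lies on every path from $1$ to a vertex $h\ne1$. In case (c) we have $t(x)=4$, so $m=4$; also $u=2$, and $z=3$ is the only out-neighbor of $2$. The hole ends at $3$, contrary to \eqref{eq:hole4}. So case (b) applies. Since $d(1,h)=h-1$, we get $h=t(x)=m$, and $2\le u\le m-1$.

Let $a_1,\dots,a_{m-2}$ be the tokens other than $x$, in their order in $c$. The path $P$ is $1\to2\to\dots\to m$. Bringing the hole to $1$ shifts every token up by one, and then $x$ moves from $u+1$ to $1$. So $c_x$ has hole $u+1$, and its tokens stand in the order $a_1,\dots,a_{m-2}$.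

If $m=4$, then $u+1=4$ by \eqref{eq:hole4}, and $c_x$ has $a_1$ at $2$ and $a_2$ at $3$. It arises from $c'_2$ by the move along $4\to2$, so $c'_2$ has $a_2$ at $3$ and $a_1$ at $4$. If $m\ge5$, the induction hypothesis for $\pi_m-1\cong\pi_{m-1}$, with vertices $2,\dots,m$, gives $u+1=m$ and shows that $c'_2$ has $a_{m-2},\dots,a_1$ at $3,\dots,m$. In both cases $u=m-1$, the order in $c$ is $a_1,\dots,a_{m-2},x$, and the order in $c'$ is $x,a_{m-2},\dots,a_1$.
\end{proof}

For $m=3$ the conclusion holds only up to rotation of the triangle, which is why $n=3$ has a separate list in Theorem~\ref{thm:equality}(2).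

\begin{proof}[Proof of Theorem~\ref{thm:equality}(2)]
The case $n=3$ is Corollary~\ref{cor:three}. Let $n\ge4$ and $\ell(\pi_n,\beta)=N$. Then $\rho(c_{(a\to b)},c_\beta)=f(n)$ for the first arc $(a\to b)$. By Proposition~\ref{prop:reverse} the hole $a$ equals $n$, so $b\in N^+(n)=\{1,\dots,n-2\}$. The tokens $1,\dots,n-1$ stand in reverse order on $2,\dots,n$ in $c_\beta$, so $i\beta=n+1-i$ for $i\le n-1$, and $n\beta=b\beta=n+1-b$. Thus $\beta=\alpha_b$. Conversely, $\ell(\pi_n,\alpha_b)=N$ by Proposition~\ref{prop:lower} and Corollary~\ref{cor:upper}.
\end{proof}

\subsection{Arbitrary generating digraphs}\label{sec:digraphs}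

An arc that can be added to $\pi_n$ is either a short backward arc $(i+1\to i)$ or a long forward arc $(i\to j)$ with $j\ge i+2$. Arcs of the first kind do not shorten the words for $\alpha_b$, by Proposition~\ref{prop:lower}. A move along an arc of the second kind gains twice in the count of that proposition: it reverses $j-i-1$ pairs without a jump, and it lowers the hole by $j-i$ in a single move. For instance, adding $(1\to3)$ to $\pi_4$ allows the reversal
\[
123\circ,\ \ 12\circ3,\ \ \circ213,\ \ 321\circ,\ \ 32\circ1,\ \ 3\circ21,\ \ \circ321
\]
in six moves instead of ten. In general we use the long arc once and then sort the tokens from the largest down, as in Example~\ref{ex:four}.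

\begin{lemma}\label{lem:long}
Let $n\ge4$, let $D\supseteq\pi_n$ contain an arc $(i\to j)$ with $j\ge i+2$, and let $1\le b\le n-2$. Then $\ell(D,\alpha_b)\le N-2$.
\end{lemma}

\begin{proof}
Start the word with $(n\to b)$, so that the hole is $n$ and token $s$ is at $s$. Slides and jumps are as in the proof of Proposition~\ref{prop:lower}; all slides, and all jumps $p\to s$ with $p\ge s+2$, use arcs of $\pi_n$. Slide until the hole is $j$, move token $i$ along $i\to j$, and slide until the hole is $1$. The tokens now stand on $2,\dots,n$ in the order
\[
\sigma=(1,\dots,i-1,\ i+1,\dots,j-1,\ i,\ j,\dots,n-1).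
\]
Put $S=n-2$ if $i\ge2$ and $S=n-3$ if $i=1$. We perform rounds $s=1,\dots,S$. At the start of round $s$ the hole is $s$, the positions $1,\dots,s-1$ hold the tokens $n-1,\dots,n-s+1$, and the positions $s+1,\dots,n$ hold the tokens $1,\dots,n-s$ in the order induced by $\sigma$. This holds for $s=1$. The token at $s+1$ is not $n-s$: if $i\ge2$ it is token $1$ and $n-s\ge2$, and if $i=1$ it is token $2$ (as $j\ge3$) and $n-s\ge3$. So token $n-s$ is at a position $p\ge s+2$. It jumps along $p\to s$, and we slide until the hole is $s+1$. This produces the state required at the start of round $s+1$.

After round $S$ the order of the tokens is $n-1,\dots,1$. For $i\ge2$ only token $1$ is left above the hole. For $i=1$ the tokens $1$ and $2$ are left, and $2$ precedes $1$ in $\sigma$. Sliding until the hole is $1$ puts token $s$ at $n+1-s$ for all $s$, so the word represents $\alpha_b$.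

We count the moves. Put $g=j-i-1\ge1$, and let $k_s$ be the number of tokens passed by the jump in round $s$. In that round token $n-s$ passes only smaller tokens that precede it in $\sigma$. So each pair of tokens is counted at most once in $\sum_sk_s$, namely when its larger member jumps, and the $g$ pairs $\{i,r\}$ with $i<r<j$ are not counted, because $i$ comes after $r$ in $\sigma$. Hence $\sum_sk_s\le\binom{n-1}2-g$. Let $\delta$ be the number of slides. The hole goes from $n$ to $1$, so
\[
\delta+(g+1)-\sum_{s=1}^S(k_s+1)=n-1 .
\]
The number of moves is
\[
\delta+1+S=(n-1)-g+\sum_sk_s+2S\le(n-1)+\binom{n-1}2+2(n-2)-2g=f(n)-2g .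
\]
With the first arc, the word has length at most $1+f(n)-2=N-2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:equality}(3)]
By Howie's theorem $D$ contains a strong tournament $T$ on $[n]$. Every word over $T$ is a word over $D$, so $\ell(D,\beta)\le\ell(T,\beta)\le N$ for all $\beta\in\mathrm{Sing}_n$. If $D=\pi_n\cup B$, then $\ell(D)=N$ by Proposition~\ref{prop:lower}.

Conversely, let $\ell(D,\beta)=N$. Then $\ell(T,\beta)=N$, so $T\cong\pi_n$ by part (1), and after relabeling $T=\pi_n\subseteq D$. If $n=3$, then $\beta$ is one of the three reverse arcs by part (2), and $\beta\notin D$ since $\ell(D,\beta)=6\ne1$. After a rotation of the triangle $\beta=(1\to3)$, and then every arc of $D\setminus\pi_3$ is $(2\to1)$ or $(3\to2)$. If $n\ge4$, then $\beta=\alpha_b$ for some $b$ by part (2), and Lemma~\ref{lem:long} shows that $D$ has no arc $(i\to j)$ with $j\ge i+2$. So every arc of $D\setminus\pi_n$ has the form $(i+1\to i)$.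
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Semigroups from digraphs},
\texttt{http://www-users.york.ac.uk/\allowbreak\%7Evarg1/\allowbreak 2016-11-04\_semigroups\_\allowbreak from\_digraphs.pdf}

\end{thebibliography}
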